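# Galvin's game on continuum many boards

## Several boards at once, and the easy case of countably many

Let $\mathbf N$ be the set of positive integers. Two players, ONE and TWO, alternately choose positive integers, infinitely often, and ONE wants the resulting sequence to lie in a given payoff set $X\subseteq{}^{\mathbf N}\mathbf N$. This is the classical Gale–Stewart game. Now let them play on $\kappa$ boards simultaneously, with the same payoff set on every board, and let ONE be satisfied with winning on a *single* board. How many boards must there be before every payoff set gives a game in which somebody has a winning strategy?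

**Definition (the game on $\kappa$ boards).** Let $S$ be a nonempty set, $X\subseteq{}^{\mathbf N}S$, and let $\kappa$ be a nonzero cardinal. In inning $n=1,2,3,\dots$ of $\operatorname{GS}_S(X,\kappa)$, ONE selects a function $O_n:\kappa\to S$, and then TWO selects a function $T_n:\kappa\to S$. Each player sees all previous moves. ONE wins the play if there is some $\alpha<\kappa$ with
$$\bigl(O_1(\alpha),T_1(\alpha),O_2(\alpha),T_2(\alpha),\dots\bigr)\in X;$$
otherwise TWO wins. A strategy for a player is a rule that assigns that player's next move to each finite sequence of previous moves. A game is *determined* if one of the players has a winning strategy, and *undetermined* otherwise.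

We only use $S=\mathbf N$ and write $\operatorname{GS}(X,\kappa)$. Some notation. $\mathbf N^{<\omega}$ is the set of finite sequences from $\mathbf N$, and $|s|$ is the length of $s$. For $f:\mathbf N\to\mathbf N$ put $f{\restriction}n=(f(1),\dots,f(n))$. Elements of ${}^{\mathbf N}\mathbf N$ are called reals. We write
$$\langle f,y\rangle=(f(1),y(1),f(2),y(2),\dots),$$
so on a given board $f$ records the moves of ONE and $y$ those of TWO. A player's own past moves can be recomputed from the strategy and the opponent's moves, so a strategy may be taken to depend only on the opponent's previous moves. Thus a strategy of TWO on one board is a function $\tau:\mathbf N^{<\omega}\setminus\{\emptyset\}\to\mathbf N$. Against $f$ it produces the real $\tau*f=(\tau(f{\restriction}n))_{n\ge1}$, and it wins iff $\langle f,\tau*f\rangle\notin X$ for all $f$.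

Two small examples. If $X=\{\langle f,y\rangle: f(n)=y(n)\text{ for some }n\}$, then TWO wins on any number of boards by answering $O_n(\alpha)+1$ on each board $\alpha$. If $X=\{\langle f,y\rangle: f(2)>y(1)\}$, then ONE wins on one board by playing $y(1)+1$ in inning 2, and so wins on any number of boards. In both cases the number of boards is irrelevant, for a general reason.

**Lemma 1.** (i) TWO has a winning strategy in $\operatorname{GS}(X,\kappa)$ iff TWO has one in $\operatorname{GS}(X,1)$. (ii) If ONE has a winning strategy in $\operatorname{GS}(X,\kappa)$ and $\kappa\le\kappa'$, then ONE has one in $\operatorname{GS}(X,\kappa')$.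

*Proof.* (i) Given a one-board winning strategy, TWO uses it on each board separately and wins on every board. Conversely, suppose TWO has a winning strategy on $\kappa$ boards. On one board, when ONE plays $x_n$, TWO pretends that ONE has played the constant function with value $x_n$ on $\kappa$, computes the answer $T_n$ of the $\kappa$-board strategy, and plays $T_n(0)$. TWO wins the imagined play on every board, in particular on board $0$, and board $0$ is the real game. (ii) ONE uses the given strategy on the boards below $\kappa$ and plays arbitrarily on the others. $\blacksquare$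

So extra boards can only help ONE. They can matter only when $\operatorname{GS}(X,1)$ is undetermined: otherwise the winner on one board wins on all numbers of boards. For countably many boards, undetermined payoff sets are built by a direct diagonalization.

**Proposition 2.** There is $X\subseteq{}^{\mathbf N}\mathbf N$ such that neither player has a winning strategy in $\operatorname{GS}(X,\kappa)$ for any $\kappa$ with $1\le\kappa\le\aleph_0$.

*Proof.* By Lemma 1 it is enough that TWO has no winning strategy on one board and ONE has none on $\aleph_0$ boards.

Write $\mathfrak c=2^{\aleph_0}$. There are $\mathfrak c$ strategies of TWO on one board; list them as $(\tau_\xi)_{\xi<\mathfrak c}$. On $\aleph_0$ boards let us watch ONE only against replies that are constant functions, so that TWO plays the same $y(n)$ on all boards in inning $n$. Against such replies a strategy of ONE is a function $\mathbf N^{<\omega}\to{}^{\aleph_0}\mathbf N$. There are $\mathfrak c^{\aleph_0}=\mathfrak c$ of these; list them as $(\sigma_\xi)_{\xi<\mathfrak c}$.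

By recursion on $\xi<\mathfrak c$ we promise some sequences to be in $X$ and some to be out of $X$. Before stage $\xi$, fewer than $\mathfrak c$ sequences have been promised either way (at most $|\xi|\cdot\aleph_0$). At stage $\xi$ do two things.

First, the sequences $\langle f,\tau_\xi*f\rangle$ for different $f$ are different, so there are $\mathfrak c$ of them. Choose $f_\xi$ such that $\langle f_\xi,\tau_\xi*f_\xi\rangle$ has not been promised out, and promise it in.

Second, choose a real $y_\xi$ that is different from $y$ for every $\langle f,y\rangle$ promised in so far. Let TWO play $y_\xi$ on all boards against $\sigma_\xi$. The resulting $\aleph_0$ sequences all have the form $\langle\cdot,y_\xi\rangle$, so none has been promised in. Promise all of them out.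

Let $X$ be the set of sequences promised in. Then $f_\xi$ defeats $\tau_\xi$ for every $\xi$, and every strategy of ONE on $\aleph_0$ boards loses to some constant replies $y_\xi$. $\blacksquare$

Under CH the nonzero cardinals below $2^{\aleph_0}$ are exactly those $\le\aleph_0$. In general there is the following theorem.

**Theorem (Galvin).** There is a set $X\subseteq{}^{\mathbf N}\mathbf N$ such that for each nonzero cardinal $\kappa<2^{\aleph_0}$ neither player has a winning strategy in $\operatorname{GS}_{\mathbf N}(X,\kappa)$.

Galvin's problem, for which our source is "Games That Involve Set Theory Or Topology" (http://www.math.ac.vn/publications/vjm/VJM_23/No.%202/M.%20Scheepers.PDF), concerns the next value of $\kappa$: *is there a set $X\subset{}^{\mathbf N}\mathbf N$ such that neither player has a winning strategy in $\operatorname{GS}_{\mathbf N}(X,2^{\aleph_0})$?*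

## What changes at $2^{\aleph_0}$ boards

Try the proof of Proposition 2 with $\mathfrak c=2^{\aleph_0}$ boards. One trouble is counting: there are $2^{\mathfrak c}$ functions $\mathbf N^{<\omega}\to{}^{\mathfrak c}\mathbf N$, and only $\mathfrak c$ stages. But there is a more basic obstruction: constant replies no longer suffice for TWO. The obvious way for ONE to use continuum many boards also fails.

**Observation 3.** Suppose TWO has no winning strategy in $\operatorname{GS}(X,1)$.

(a) Index the $2^{\aleph_0}$ boards by the reals. If ONE plays the real $f$ on board $f$, then ONE wins every play in which all of TWO's moves are constant functions.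

(b) Let ONE's moves $O_n$ on $\kappa$ boards be fixed in advance, independently of TWO's moves, and put $f_\alpha(n)=O_n(\alpha)$. This wins against all plays of TWO iff for some $\alpha$ we have $\langle f_\alpha,y\rangle\in X$ for *all* $y$; in that case ONE already has a winning strategy on one board.

*Proof.* (a) Let TWO play the constants $y(1),y(2),\dots$. If $\langle f,y\rangle\notin X$ for all $f$, then playing $y$ regardless of ONE's moves would be a winning strategy for TWO on one board. So $\langle f,y\rangle\in X$ for some $f$, and ONE wins on board $f$. (b) If there is such an $\alpha$, ONE wins on board $\alpha$, and playing $f_\alpha$ wins on one board. If there is none, choose for each $\alpha$ some $y_\alpha$ with $\langle f_\alpha,y_\alpha\rangle\notin X$. TWO wins by playing $T_n(\alpha)=y_\alpha(n)$. $\blacksquare$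

By (a), in the diagonalization the promise to put all sequences $\langle f,y_\xi\rangle$ out of $X$ would hand TWO a winning strategy. So TWO must react differently on different boards. By (b), ONE gains nothing from trying all reals $f$ at once: on board $f$, TWO knows the whole future of $f$. So ONE needs moves whose future TWO cannot foresee.

Each side thus needs a supply of moves that the other cannot anticipate, and which side has it depends on the universe of sets. The question is not decided by ZFC, nor by ZFC + CH, assuming ZFC is consistent. This follows from two theorems.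

**Theorem A.** Let $V\models$ ZFC and let $V[g]$ be obtained by adding uncountably many Cohen reals. In $V[g]$ there is $X\subset{}^{\mathbf N}\mathbf N$ such that for every nonzero cardinal $\lambda$ (in particular $\lambda=2^{\aleph_0}$) neither player has a winning strategy in $\operatorname{GS}_{\mathbf N}(X,\lambda)$.

**Theorem B.** Let $V_0\models$ ZFC with $\mu=2^{\aleph_0}$ and $\mu^{<\mu}=\mu$ (for example $V_0\models$ CH, $\mu=\aleph_1$), and let $G$ be $V_0$-generic for $\mathrm{Add}(\mu,\mu^+)$. Then $V_0[G]$ has the same reals, still $2^{\aleph_0}=\mu$, and in $V_0[G]$, for every $X\subseteq{}^{\mathbf N}\mathbf N$: either TWO has a winning strategy in $\operatorname{GS}_{\mathbf N}(X,\kappa)$ for all $\kappa\ge1$, or ONE has a winning strategy in $\operatorname{GS}_{\mathbf N}(X,\kappa)$ for all $\kappa\ge2^{\aleph_0}$. So there is no $X$ as in the problem.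

Forcing over $V$ is understood in any of the usual ways (countable transitive models, Boolean values).

## Cohen reals and the payoff set for Theorem A

Let $\kappa$ be an uncountable cardinal of $V$. For a set $A$, $\mathrm{Fn}(A,\mathbf N)$ is the set of finite partial functions from $A$ to $\mathbf N$, ordered by reverse inclusion. Let $P=\mathrm{Fn}(\kappa,\mathbf N)$ and let $g:\kappa\to\mathbf N$ be the generic function, that is, the union of the generic filter. Since $\kappa\cdot\aleph_0=\kappa$, this is the forcing that adds $\kappa$ Cohen reals. We use these textbook facts.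

* **(C1)** $P$ is ccc: every antichain is countable.
* **(C2)** For disjoint $A,B\subseteq\kappa$ in $V$, $g{\restriction}A$ is $\mathrm{Fn}(A,\mathbf N)$-generic over $V[g{\restriction}B]$.
* **(C3)** Every real of $V[g]$ lies in $V[g{\restriction}a]$ for some countable $a\subseteq\kappa$, $a\in V$.
* **(C4)** If $A$ is infinite in (C2), then $g{\restriction}A\notin V[g{\restriction}B]$. Indeed, for each $h_0:A\to\mathbf N$ in $V[g{\restriction}B]$ the conditions that disagree somewhere with $h_0$ are dense.
* **(C5)** If $\nu:\mathbf N\to\kappa$ is injective, $\nu\in V$, $E\subseteq\mathbf N$ is infinite, $E\in V$, and $i\in\mathbf N$, then $g(\nu(n))=i$ for infinitely many $n\in E$. Indeed, given $k$ and a finite condition $p$, injectivity gives $n\in E$ with $n>k$ and $\nu(n)\notin\operatorname{dom}p$, and $p\cup\{(\nu(n),i)\}$ is a condition.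

In $V[g]$ put
$$Y=\{g\circ\nu:\ \nu\in V,\ \nu:\mathbf N\to\kappa\text{ injective}\},$$
$$X=\{\langle f,y\rangle:\ y\notin Y\ \text{ or }\ f(n)=y(n)\text{ for all but finitely many }n\}.$$

In words: TWO must produce the values of $g$ along an injective path of coordinates *that lies in the ground model*, and must differ from ONE infinitely often. For example, $(g(0),g(1),g(2),\dots)\in Y$, while by (C5) no constant sequence is in $Y$. The condition $y\in Y$ carries the weight. Without it, TWO would win by answering $f(n)+1$; with it, that answer fails already against $f=(1,1,1,\dots)$, since $(2,2,2,\dots)\notin Y$.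

## Against one-board strategies of TWO: copying or predictable

A strategy $\tau$ of TWO on one board is a countable object, so it knows only countably many coordinates of $g$. Let ONE play a real $f$ made of coordinates that $\tau$ does not know. If $\tau*f=g\circ\nu$, then each value $g(\nu(n))$ is either known to $\tau$ beforehand or copied from $f$. A copying strategy can be fed a constant $f$ and falls out of $Y$; a strategy that relies on prior knowledge can be predicted by ONE. Here are the details.

**Claim 4.** In $V[g]$, TWO has no winning strategy in $\operatorname{GS}(X,1)$, hence none in $\operatorname{GS}(X,\lambda)$ for any $\lambda\ge1$.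

*Proof.* The second part follows from the first by Lemma 1(i). Suppose $\tau\in V[g]$ is a winning strategy for TWO on one board.

**Step 1: choose a play that is generic over $\tau$.** Since $\tau$ is coded by a real, (C3) gives a countable $a\in V$ with $\tau\in V[g{\restriction}a]$. As $\kappa\setminus a$ is infinite, fix an injective $\mu:\mathbf N\to\kappa\setminus a$ in $V$. Put $M=\operatorname{ran}\mu$ and $f=g\circ\mu$.

The real $f$ is generic over $V[g{\restriction}a]$ for $\mathbf N^{<\omega}$ ordered by extension: if $\mathcal D\subseteq\mathbf N^{<\omega}$ is dense and $\mathcal D\in V[g{\restriction}a]$, then some initial segment of $f$ is in $\mathcal D$. To see this, transport by $\mu$: by (C2), $f$ is $\mathrm{Fn}(\mathbf N,\mathbf N)$-generic over $V[g{\restriction}a]$. The finite partial functions that extend some $s\in\mathcal D$ are dense, because any finite partial function can be filled up to a finite sequence and then extended into $\mathcal D$. So some such function is contained in $f$.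

**Step 2: sort TWO's answers by where they come from.** Let $y=\tau*f$. Since $\tau$ wins, $\langle f,y\rangle\notin X$, so $y\in Y$, say $y=g\circ\nu$ with $\nu\in V$ injective. The sets
$$D=\{n:\nu(n)\notin a\cup M\},\qquad B=\{n:\nu(n)\in a\},\qquad E=\{n:\nu(n)\in M\}$$
are in $V$ and partition $\mathbf N$. For $n\in E$ let $m(n)=\mu^{-1}(\nu(n))$. Then $m\in V$, $m$ is injective on $E$, and $g(\nu(n))=g(\mu(m(n)))=f(m(n))$.

**Step 3: $D$ is finite.** Suppose $D$ is infinite. Then $A=\nu[D]$ is infinite and disjoint from $a\cup M$, so $g{\restriction}A\notin V[g{\restriction}(a\cup M)]$ by (C4). But $\tau$ and $f$ lie in $V[g{\restriction}(a\cup M)]$, hence so does $y=\tau*f$. Since $g(\nu(n))=y(n)$ for $n\in D$, the function $g{\restriction}A$ can be read off from $y$ and $\nu$, and so lies in $V[g{\restriction}(a\cup M)]$. Contradiction.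

**Step 4: pass from the generic $f$ to all $h$.** For our particular $f$,
$$\tau(f{\restriction}n)=g(\nu(n))\ (n\in B),\qquad \tau(f{\restriction}n)=f(m(n))\ (n\in E).\tag{1}$$
We want the same for every $h$ that extends a suitable finite $s$. Let $W$ be the set of $t\in\mathbf N^{<\omega}$ that show a failure: either $\tau(t{\restriction}n)\ne g(\nu(n))$ for some $n\in B$ with $n\le|t|$, or $\tau(t{\restriction}n)\ne t(m(n))$ for some $n\in E$ with $n,m(n)\le|t|$. Then $W\in V[g{\restriction}a]$, because $\tau$, $B$, $E$, $m$ and the function $n\mapsto g(\nu(n))$ on $B$ are in $V[g{\restriction}a]$ (the last since $\nu[B]\subseteq a$). The set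
$$W\cup\{s\in\mathbf N^{<\omega}:\text{no extension of }s\text{ is in }W\}$$
is dense: either $s$ has an extension in $W$, or $s$ belongs to the second part. By Step 1 some initial segment $s$ of $f$ is in this set, and by (1) no initial segment of $f$ is in $W$. So no extension of $s$ is in $W$. Consequently, for **every** $h\in{}^{\mathbf N}\mathbf N\cap V[g]$ extending $s$,
$$\tau(h{\restriction}n)=g(\nu(n))\ \text{ for all }n\in B,\qquad \tau(h{\restriction}n)=h(m(n))\ \text{ for all }n\in E,\tag{2}$$
since a failure of (2) at $n$ would put every long enough initial segment of $h$ into $W$.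

**Step 5: if $E$ is infinite, feed a constant.** Let $h=s^\frown(1,1,1,\dots)$. By (2), $(\tau*h)(n)=h(m(n))=1$ for all $n\in E$ with $m(n)>|s|$. As $m$ is injective, this covers all but finitely many $n\in E$. Since $\tau$ wins, $\tau*h\in Y$, so $\tau*h=g\circ\nu'$ for some injective $\nu'\in V$. But $E\in V$ is infinite, so by (C5) $g(\nu'(n))=2$ for infinitely many $n\in E$. Contradiction.

**Step 6: if $E$ is finite, predict TWO.** Then $D$ and $E$ are finite, so we can choose $n_1\ge|s|$ with every $n>n_1$ in $B$. Let $h$ extend $s$, with $h(n)=1$ for $|s|<n\le n_1$ and $h(n)=g(\nu(n))$ for $n>n_1$. This $h$ is in $V[g]$. By (2), $(\tau*h)(n)=g(\nu(n))=h(n)$ for all $n>n_1$. So $\langle h,\tau*h\rangle\in X$ and ONE wins this play against $\tau$. Contradiction. $\blacksquare$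

## Against strategies of ONE on any number of boards: fresh coordinates chosen in the ground model

Now let ONE have a strategy $\sigma$ on $\lambda$ boards. TWO would like to play, on board $\alpha$ in inning $n$, the value of $g$ at a coordinate that has nothing to do with $O_n(\alpha)$. If TWO picks such coordinates *during* the play, looking at the actual moves, then the path of coordinates depends on $g$, and nothing guarantees that it lies in $V$ as the definition of $Y$ requires.

The way out is to plan all coordinates beforehand in $V$, working with names for the moves. The function $O_n$ may depend on a very large part of $g$. But each *single value* $O_n(\alpha)$ is an integer, and by ccc it is decided by countably many coordinates. As $\kappa$ is uncountable, there is always a fresh coordinate for that board.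

**Claim 5.** In $V[g]$, for every cardinal $\lambda\ge1$, ONE has no winning strategy in $\operatorname{GS}(X,\lambda)$.

*Proof.* Suppose ONE has a winning strategy. Then some $p_0\in P$ in the generic filter forces that $\dot\sigma$ is a winning strategy for ONE in $\operatorname{GS}(\dot X,\lambda)$.

**Step 1: plan the coordinates in $V$.** Work in $V$. By recursion on $n\ge1$ we choose the following, in this order.

* $\dot O_n$ is a name that $p_0$ forces to be $\dot\sigma(\dot T_1,\dots,\dot T_{n-1})$.
* For each $\alpha<\lambda$, $\mathcal A_{n,\alpha}$ is a maximal antichain among the conditions below $p_0$ that decide the integer $\dot O_n(\alpha)$. Such conditions are dense below $p_0$, so $\mathcal A_{n,\alpha}$ is a maximal antichain below $p_0$. By (C1) it is countable. Let $b_n(\alpha)$ be the union of the domains of its elements, a countable subset of $\kappa$.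
* For each $\alpha<\lambda$, $\nu^n(\alpha)\in\kappa\setminus\bigl(b_1(\alpha)\cup\dots\cup b_n(\alpha)\cup\{\nu^1(\alpha),\dots,\nu^{n-1}(\alpha)\}\bigr)$. This is possible because $\kappa$ is uncountable.
* $\dot T_n$ is the name for the function $\alpha\mapsto\dot g(\nu^n(\alpha))$ on $\lambda$.

The whole sequence $(\nu^n)_{n\ge1}$ is in $V$, and for each $\alpha$ the map $n\mapsto\nu^n(\alpha)$ is injective.

**Step 2: play it.** In $V[g]$ let TWO play $T_1,T_2,\dots$, where $T_n(\alpha)=g(\nu^n(\alpha))$, against the strategy $\sigma$ named by $\dot\sigma$. Since $p_0$ is in the generic filter, ONE's moves are the values $O_n$ of $\dot O_n$. On board $\alpha$ the result is $\langle f_\alpha,y_\alpha\rangle$ with $f_\alpha(n)=O_n(\alpha)$ and $y_\alpha(n)=g(\nu^n(\alpha))$. By Step 1, $y_\alpha\in Y$ for every $\alpha$.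

**Step 3: on every board the players differ infinitely often.** Fix $\alpha<\lambda$ and $k$. We show that the conditions forcing $f_\alpha(n)\ne y_\alpha(n)$ for some $n>k$ are dense below $p_0$. Let $p\le p_0$. As $p$ is finite and $n\mapsto\nu^n(\alpha)$ is injective, pick $n>k$ with $\nu^n(\alpha)\notin\operatorname{dom}p$. By maximality $p$ is compatible with some $r\in\mathcal A_{n,\alpha}$. Put $p'=p\cup r$. Then $p'$ decides $\dot O_n(\alpha)$, say as $i$, and $\operatorname{dom}p'\subseteq\operatorname{dom}p\cup b_n(\alpha)$. Since $\nu^n(\alpha)\notin b_n(\alpha)$, we get $\nu^n(\alpha)\notin\operatorname{dom}p'$. So $p'\cup\{(\nu^n(\alpha),i+1)\}$ is a condition, and it forces $\dot O_n(\alpha)=i\ne i+1=\dot g(\nu^n(\alpha))$.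

**Step 4: conclude.** For every $\alpha<\lambda$ we have $y_\alpha\in Y$ and $f_\alpha(n)\ne y_\alpha(n)$ for infinitely many $n$, so $\langle f_\alpha,y_\alpha\rangle\notin X$. TWO wins this play against $\sigma$, contrary to the choice of $p_0$. $\blacksquare$

Claims 4 and 5 together prove Theorem A. $\blacksquare$

## Adding subsets of the continuum: ONE's strategy for Theorem B

For Theorem B the unforeseeable moves have to be on ONE's side. By Observation 3(b) they cannot be fixed in advance. So we add a generic array of $\mu^+$ rows, each row a function $\mu\to\mathbf N$, and let ONE play *a row beyond everything that TWO has used so far*. A row is a move on $\mu=2^{\aleph_0}$ boards.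

Let $\mu=2^{\aleph_0}$ and $\mu^{<\mu}=\mu$ in $V_0$. Then $\mu$ is uncountable, and regular, since $\mu^{\operatorname{cf}\mu}>\mu$. Let $P=\mathrm{Add}(\mu,\mu^+)$ be the set of partial functions $p:\mu^+\times\mu\to\mathbf N$ with $|p|<\mu$, ordered by reverse inclusion, and let $g=\bigcup G:\mu^+\times\mu\to\mathbf N$. For $A\subseteq\mu^+$ put $P_A=\{p\in P:\operatorname{dom}p\subseteq A\times\mu\}$ and $G_A=G\cap P_A$. For example, $(P_{\{\zeta\}},\supseteq)$ adds the single row $\alpha\mapsto g(\zeta,\alpha)$. An ordinal $\zeta$ is the set of smaller ordinals, so $P_\zeta$ concerns the rows below $\zeta$.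

* **(D1)** $P$ is $<\mu$-closed: by regularity of $\mu$, the union of a decreasing sequence of fewer than $\mu$ conditions is a condition. By $\mu^{<\mu}=\mu$ and the $\Delta$-system lemma, $P$ is $\mu^+$-cc. So $V_0[G]$ has the same cardinals and no new sequences of length $<\mu$ of elements of $V_0$. In particular it has the same reals, and $2^{\aleph_0}=\mu$.
* **(D2)** Every function $\mu\to\mathbf N$ and every set of reals in $V_0[G]$ lies in $V_0[G_\zeta]$ for some $\zeta<\mu^+$. For a function $T$: a nice name for $T$ uses, for each $\beta<\mu$, an antichain of at most $\mu$ conditions, each with domain of size $<\mu$. All together only $\mu$ rows occur, so they lie below some $\zeta<\mu^+$. For a set of reals: $V_0$ lists the reals as $(x_\beta)_{\beta<\mu}$ and there are no new ones, so the set is coded by a function $\mu\to\{1,2\}$.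
* **(D3)** For disjoint $A,A'\subseteq\mu^+$ in $V_0$, $G_{A}$ is $P_{A}$-generic over $V_0[G_{A'}]$, and $V_0[G_{A\cup A'}]=V_0[G_{A'}][G_{A}]$.

The part of Theorem B about reals and $2^{\aleph_0}$ is (D1). For the rest, let $X\in V_0[G]$, $X\subseteq{}^{\mathbf N}\mathbf N$. If TWO has a winning strategy in $\operatorname{GS}(X,1)$, then TWO has one in $\operatorname{GS}(X,\kappa)$ for all $\kappa\ge1$ by Lemma 1(i). So assume from now on:
$$\text{in }V_0[G],\text{ TWO has no winning strategy in }\operatorname{GS}(X,1).\tag{3}$$
By Lemma 1(ii) it suffices to find a winning strategy for ONE in $\operatorname{GS}(X,\mu)$.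

**Moving $X$ into the ground model.** By (D2) fix $\zeta^*<\mu^+$ with $X\in V_1:=V_0[G_{\zeta^*}]$. For $\zeta^*\le\zeta\le\mu^+$ let $Q_\zeta=P_{[\zeta^*,\zeta)}$ and $Q=Q_{\mu^+}$. By (D3), $V_0[G]=V_1[G_{[\zeta^*,\mu^+)}]$, and $G_{[\zeta^*,\mu^+)}$ is $Q$-generic over $V_1$. The forcing $Q$ is $<\mu$-closed in $V_1$, with unions as lower bounds: a decreasing sequence in $V_1$ of fewer than $\mu$ elements of $Q\subseteq V_0$ is already in $V_0$ by (D1), and there its union is a condition. Since $\mu>\omega$,
$$\text{every }\omega\text{-sequence in }V_0[G]\text{ of elements of }V_1\text{ belongs to }V_1.\tag{4}$$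

**Nice names.** A *nice $Q_\zeta$-name* (for a function $\mu\to\mathbf N$) consists of, for each $\beta<\mu$, a maximal antichain $\mathcal A_\beta$ of $Q_\zeta$ and a function $v_\beta:\mathcal A_\beta\to\mathbf N$. Its value in a generic extension is the function that sends $\beta$ to $v_\beta(r)$ for the unique $r\in\mathcal A_\beta$ in the generic filter. So every condition forces it to be a function $\mu\to\mathbf N$. For example, if $\zeta^*\le\xi<\zeta$, the row $\xi$ has the nice $Q_\zeta$-name with $\mathcal A_\beta=\{\{((\xi,\beta),k)\}:k\in\mathbf N\}$ and $v_\beta(\{((\xi,\beta),k)\})=k$. Every $T:\mu\to\mathbf N$ in $V_1[G_{[\zeta^*,\zeta)}]$ is the value of a nice $Q_\zeta$-name from $V_1$: given any name $\dot T$ for $T$, let $\mathcal A_\beta$ be a maximal antichain of conditions $r$ that either force $\dot T$ to be a function $\mu\to\mathbf N$ and decide $\dot T(\beta)$, or force $\dot T$ not to be a function $\mu\to\mathbf N$. Let $v_\beta(r)$ be the decided value in the first case and $1$ in the second. Let $\mathcal N_\zeta\in V_1$ be the set of nice $Q_\zeta$-names in $V_1$.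

**ONE's strategy.** Work in $V_0[G]$. For $T:\mu\to\mathbf N$ let $\rho(T)$ be the least $\zeta\ge\zeta^*$ such that $T$ is the value of a member of $\mathcal N_\zeta$, that is, $T\in V_1[G_{[\zeta^*,\zeta)}]$. By (D2), $\rho(T)<\mu^+$. The sequence $(\mathcal N_\zeta)_{\zeta<\mu^+}$ is a set, so this defines $\rho$ in $V_0[G]$ without any appeal to the definability of $V_1$. Let $\pi(\emptyset)=\zeta^*$ and
$$\pi(T_1,\dots,T_n)=\max\{\pi(T_1,\dots,T_{n-1})+1,\ \rho(T_n)\}<\mu^+.$$
In inning $n$ ONE plays the row with index $\pi(T_1,\dots,T_{n-1})$:
$$O_n(\alpha)=g\bigl(\pi(T_1,\dots,T_{n-1}),\alpha\bigr)\qquad(\alpha<\mu).$$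

## Why the strategy wins: from a losing play to a one-board strategy

Suppose the strategy loses once. A condition $q$ forces this loss, and $|q|<\mu$ while there are $\mu$ boards, so there is a board about which $q$ says nothing. On that board we are free to prescribe ONE's moves, one after another, and see what TWO's names answer. This tree of answers is a strategy for TWO on a single board. By (3) it can be beaten, and the branch that beats it is a condition below $q$ that makes ONE win. Now in detail.

**Step 1: fix the losing play and a condition that forces it.** Suppose TWO plays $T_1,T_2,\dots\in V_0[G]$ against the strategy and ONE does not win. Put $\zeta_n=\pi(T_1,\dots,T_n)$ for $n\ge0$. This sequence is strictly increasing, $\zeta_0=\zeta^*$, and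
$$O_n(\alpha)=g(\zeta_{n-1},\alpha)\quad\text{for }n\ge1.$$
Since $\rho(T_n)\le\zeta_n$, we have $T_n\in V_1[G_{[\zeta^*,\zeta_n)}]$, so we can choose $\dot T_n\in\mathcal N_{\zeta_n}$ with value $T_n$. By (4), the sequences $(\zeta_n)_n$ and $(\dot T_n)_n$ are in $V_1$. As ONE does not win, there is $q\in G_{[\zeta^*,\mu^+)}$ that forces over $V_1$:
$$\text{for all }\alpha<\mu:\quad\bigl(\dot g(\zeta_0,\alpha),\dot T_1(\alpha),\dot g(\zeta_1,\alpha),\dot T_2(\alpha),\dots\bigr)\notin X.\tag{5}$$

**Step 2: choose the untouched board.** As $|q|<\mu$, fix $\alpha<\mu$ such that $(\zeta,\alpha)\notin\operatorname{dom}q$ for all $\zeta$.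

**Step 3: build the tree of answers on board $\alpha$.** In $V_1$ we define, by recursion on the length of $u\in\mathbf N^{<\omega}$, conditions $q_u\in Q$ and, for $u\ne\emptyset$, numbers $t_u\in\mathbf N$ such that
$$(\zeta_m,\alpha)\notin\operatorname{dom}q_u\quad\text{for all }m\ge|u|.\tag{6}$$
Here $u$ lists ONE's first $|u|$ moves on board $\alpha$, and (6) says that ONE's next moves there are still open.

Let $q_\emptyset=q$; (6) holds by Step 2. Suppose $q_u$ is given, $|u|=n$, and let $k\in\mathbf N$. First prescribe $k$ as ONE's next move:
$$r=q_u\cup\{((\zeta_n,\alpha),k)\},$$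
a condition by (6). Now decide TWO's answer $\dot T_{n+1}(\alpha)$, using only rows below $\zeta_{n+1}$. Let
$$r^-=r{\restriction}\bigl([\zeta^*,\zeta_{n+1})\times\mu\bigr)\in Q_{\zeta_{n+1}}.$$
Since $\dot T_{n+1}$ is a $Q_{\zeta_{n+1}}$-name for a function $\mu\to\mathbf N$, we can choose $r'\le r^-$ in $Q_{\zeta_{n+1}}$ and $t_{u^\frown k}\in\mathbf N$ with
$$r'\Vdash_{Q_{\zeta_{n+1}}}\dot T_{n+1}(\alpha)=t_{u^\frown k}.$$
(Concretely, take $r'$ below both $r^-$ and an element of the maximal antichain for the argument $\alpha$ in $\dot T_{n+1}$.) Let $q_{u^\frown k}=r\cup r'$. This is a function, hence a condition: $\operatorname{dom}r'\subseteq[\zeta^*,\zeta_{n+1})\times\mu$, and on that region $r$ is $r^-$, which $r'$ extends.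

Check (6) for $u^\frown k$. Let $m\ge n+1$. Then $(\zeta_m,\alpha)\notin\operatorname{dom}r$, by (6) for $u$ and because $\zeta_m\ne\zeta_n$. Also $(\zeta_m,\alpha)\notin\operatorname{dom}r'$, because $\zeta_m\ge\zeta_{n+1}$. This is where it matters that ONE's row in each inning lies beyond TWO's previous moves: deciding TWO's answer does not touch the later rows that ONE will use.

**Step 4: beat the resulting strategy of TWO.** The function $\tau(u)=t_u$ is a strategy for TWO in $\operatorname{GS}(X,1)$, and $\tau\in V_1\subseteq V_0[G]$. By (3) it is not winning in $V_0[G]$. So there is $f\in{}^{\mathbf N}\mathbf N\cap V_0[G]$ with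
$$\bigl(f(1),t_{f\restriction1},f(2),t_{f\restriction2},\dots\bigr)\in X.\tag{7}$$

**Step 5: follow the branch $f$.** By (D1), no reals were added, so $f\in V_1$. The conditions $q_{f\restriction0},q_{f\restriction1},\dots$ therefore form a decreasing $\omega$-sequence in $V_1$, and $q_f=\bigcup_nq_{f\restriction n}$ is in $Q$, with $q_f\le q$. For each $n\ge1$, $q_f$ forces two things.

* $\dot g(\zeta_{n-1},\alpha)=f(n)$, because $((\zeta_{n-1},\alpha),f(n))\in q_{f\restriction n}$.
* $\dot T_n(\alpha)=t_{f\restriction n}$. Indeed, $q_f$ contains the condition $r'\in Q_{\zeta_n}$ chosen for $q_{f\restriction n}$. If $H$ is $Q$-generic over $V_1$ with $q_f\in H$, then $H\cap Q_{\zeta_n}$ is $Q_{\zeta_n}$-generic over $V_1$ and contains $r'$. The value of the $Q_{\zeta_n}$-name $\dot T_n$ is computed from $H\cap Q_{\zeta_n}$, so its value at $\alpha$ is $t_{f\restriction n}$.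

Hence $q_f$ forces the sequence on board $\alpha$ to be the one in (7), which is in $X$. But $q_f\le q$, and $q$ forces (5). This contradiction shows that ONE's strategy wins every play, and Theorem B is proved. $\blacksquare$

## Independence, and one payoff set whose winner changes

**Corollary 6.** If ZFC is consistent, then "there is $X\subset{}^{\mathbf N}\mathbf N$ such that neither player has a winning strategy in $\operatorname{GS}_{\mathbf N}(X,2^{\aleph_0})$" is neither provable nor refutable in ZFC, and the same holds over ZFC + CH.

*Proof.* If ZFC is consistent, so is ZFC + CH. Start with $V\models$ CH and add $\aleph_1$ Cohen reals. The extension has at most $(\aleph_1^{\aleph_0})^V=\aleph_1$ reals by counting nice names, so CH still holds, and by Theorem A the statement is true there. Start with $V_0\models$ CH and $\mu=\aleph_1$; then $\mu^{<\mu}=\aleph_1^{\aleph_0}=\aleph_1$. By Theorem B the extension satisfies $2^{\aleph_0}=\aleph_1$ and the statement is false there. So ZFC + CH neither refutes nor proves it, and hence neither does ZFC. $\blacksquare$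

**Corollary 7.** Let $V\models$ GCH and let $\mu$ be a regular uncountable cardinal of $V$. Let $V[g]$ add $\mu$ Cohen reals, and let $V[g][G]$ be a further extension by $\mathrm{Add}(\mu,\mu^+)^{V[g]}$. Both models satisfy $2^{\aleph_0}=\mu$ and have the same reals.

* In $V[g]$ there is an $X$ such that $\operatorname{GS}_{\mathbf N}(X,\lambda)$ is undetermined for every cardinal $\lambda\ge1$.
* In $V[g][G]$, $\operatorname{GS}_{\mathbf N}(Z,\lambda)$ is determined for every $Z\subseteq{}^{\mathbf N}\mathbf N$ and every $\lambda\ge2^{\aleph_0}$. In particular, for the same set $X$, ONE now wins $\operatorname{GS}_{\mathbf N}(X,2^{\aleph_0})$, although no reals have been added.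

*Proof.* **Step 1: check the hypotheses of Theorem B over $V[g]$.** In $V$, for infinite $\lambda<\mu$, every function $\lambda\to\mu$ is bounded by regularity, so by GCH
$$\mu^\lambda\le\sum_{\beta<\mu}|\beta|^\lambda\le\mu\cdot\sup_{\beta<\mu}2^{\max(|\beta|,\lambda)}\le\mu.$$
The forcing $\mathrm{Fn}(\mu,\mathbf N)$ has size $\mu$ and is ccc. So the number of nice names for subsets of $\lambda$ is at most $\bigl((\mu^{\aleph_0})^\lambda\bigr)^V=(\mu^\lambda)^V=\mu$, and $2^\lambda\le\mu$ in $V[g]$ for all infinite $\lambda<\mu$. In particular $2^{\aleph_0}\le\mu$. Composing $g$ with $\mu$ many injections in $V$ from $\mathbf N$ into $\mu$ with pairwise disjoint ranges gives $\mu$ pairwise different reals, so $2^{\aleph_0}=\mu$ in $V[g]$. Finally, $\mu$ is still regular in $V[g]$ by ccc, and the displayed estimate, now with $2^{\max(|\beta|,\lambda)}\le\mu$ from the count just made, gives $\mu^{<\mu}=\mu$ in $V[g]$.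

**Step 2: apply both theorems.** Theorem A gives $X$ in $V[g]$. Theorem B with $V_0=V[g]$ shows that $V[g][G]$ has the same reals and $2^{\aleph_0}=\mu$, and that $\operatorname{GS}(Z,\lambda)$ is determined there for all $Z$ and all $\lambda\ge2^{\aleph_0}$.

**Step 3: find the winner for $X$.** A strategy $\tau$ of TWO in $\operatorname{GS}(X,1)$ is coded by a real, so if $\tau\in V[g][G]$, then $\tau\in V[g]$. By Claim 4 it is beaten by some $f\in V[g]$, and $f$ beats it in $V[g][G]$ too. So TWO has no winning strategy in $\operatorname{GS}(X,1)$ in $V[g][G]$, and Theorem B leaves only the possibility that ONE wins $\operatorname{GS}(X,2^{\aleph_0})$. $\blacksquare$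

**Corollary 8.** In the model of Theorem B, $2^{\aleph_0}$ is exactly the least nonzero cardinal $\kappa$ such that all games $\operatorname{GS}_{\mathbf N}(X,\kappa)$ are determined. In the model of Theorem A, no such cardinal exists.

*Proof.* In the model of Theorem B, for each nonzero $\kappa<2^{\aleph_0}$ undetermined games exist by Galvin's theorem quoted in the first section (when CH holds, Proposition 2 is enough), and for $\kappa\ge2^{\aleph_0}$ all games are determined by Theorem B. In the model of Theorem A, the single set $X$ gives an undetermined game for every nonzero cardinal. $\blacksquare$
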